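# Complemented copies of $\ell_s$ in $L_p\hat\otimes_\pi L_q$ for $2\le p,q<\infty$

## Two theorems and seven exponents

Throughout, $L_p=L_p(0,1)$, scalars are real or complex, "subspace" means closed subspace, $\hat\otimes_\pi$ is the completed projective tensor product, and
$$E_{p,q}:=L_p\hat\otimes_\pi L_q .$$
A Banach space $X$ is *subprojective* if every infinite-dimensional subspace of $X$ contains an infinite-dimensional subspace that is complemented in $X$.

**Theorem 1.** Let $2\le p,q<\infty$. Every infinite-dimensional subspace of $E_{p,q}$ contains a subspace that is complemented in $E_{p,q}$ and isomorphic to $\ell_s$ for some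
$$s\in\Lambda_{p,q}:=\Big\{1,\;2,\;p,\;q,\;\tfrac{2p}{p+2},\;\tfrac{2q}{q+2},\;\tfrac{pq}{p+q}\Big\}.$$
In particular $L_p\hat\otimes_\pi L_q$ is subprojective.

**Theorem 2.**
1. For $1\le p,q\le\infty$: $L_p\hat\otimes_\pi L_q$ is subprojective if and only if $2\le p,q<\infty$.
2. For $2\le p,q<\infty$ and $1\le s<\infty$: $\ell_s$ embeds isomorphically in $E_{p,q}$ if and only if $s\in\Lambda_{p,q}$, and for each $s\in\Lambda_{p,q}$ there is a complemented copy.
3. If $X,Y$ are isomorphic to subspaces of $L_p,L_q$ with $2\le p,q<\infty$, then $X\hat\otimes_\pi Y$ is isomorphic to a subspace of $E_{p,q}$, and hence is subprojective.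

The question answered here, whether $L_p\hat\otimes_\pi L_q$ is subprojective for $2\le p,q<\infty$, comes from "Superprojective Banach spaces" (https://core.ac.uk/download/475360157.pdf). Two facts are quoted with it: $L_p$ is subprojective for $2\le p<\infty$, and so is the completed injective tensor product $L_p\hat\otimes_\varepsilon L_q$ for $2\le p,q<\infty$.

In plain words: someone hands you an infinite-dimensional subspace $W$ of $E_{p,q}$, as strange as they like. You must find inside $W$ a smaller infinite-dimensional space onto which all of $E_{p,q}$ projects boundedly. Theorem 1 says that you can always find one of a very short list of spaces, and Theorem 2(2) says that no entry of the list can be dropped.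

The last three exponents are best read through reciprocals: $\frac{p+2}{2p}=\frac12+\frac1p$, $\frac{q+2}{2q}=\frac12+\frac1q$, $\frac{p+q}{pq}=\frac1p+\frac1q$, and likewise $1=\frac12+\frac12$. So $\Lambda_{p,q}$ consists of $2,p,q$ and of all $s$ with $\frac1s=\frac1a+\frac1b$, $a\in\{2,p\}$, $b\in\{2,q\}$. For instance $\Lambda_{2,2}=\{1,2\}$ and $\Lambda_{4,4}=\{1,\frac43,2,4\}$. The first three exponents come from a single factor, the others from "diagonal" sequences that move in both factors at once.

## Projective tensors, strict singularity, and the classical facts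

**Definition (projective norm).** On the algebraic tensor product $X\otimes Y$ put $\|z\|=\inf\sum_i\|x_i\|\|y_i\|$ over all finite representations $z=\sum_ix_i\otimes y_i$; then $X\hat\otimes_\pi Y$ is the completion.

We use the following standard properties. First, $\|x\otimes y\|=\|x\|\|y\|$. Second, the dual of $X\hat\otimes_\pi Y$ is isometrically the space of bounded bilinear forms on $X\times Y$, acting by $B(x\otimes y)=B(x,y)$; so $\|z\|=\max\{|B(z)|:\|B\|\le1\}$. Third, bounded operators $S,T$ induce a bounded operator $S\otimes T$ with $\|S\otimes T\|=\|S\|\|T\|$. Fourth, a bounded bilinear map into a Banach space induces a linear operator of the same norm on $X\hat\otimes_\pi Y$.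

A small example: in $\ell_2^n\hat\otimes_\pi\ell_2^n$ the tensor $\sum_{i\le n}e_i\otimes e_i$ has norm exactly $n$. It is at most $n$ by the triangle inequality, and the form $\sum_ix_iy_i$ has norm one and takes the value $n$. The diagonal of a Hilbert tensor square behaves like $\ell_1$.

**Definition (strict singularity).** An operator $T$ is *strictly singular* (s.s.) on a subspace $W$ of its domain if $T$ is an isomorphism onto its image on no infinite-dimensional subspace of $W$.

For example, let $p>2$ and consider the inclusion $L_p\subset L_2$. Let $r_n$ be the Rademacher functions. By Khinchine's inequality the $L_p$-norm and the $L_2$-norm are equivalent on their span, so the inclusion is not s.s. on $L_p$. Now let $I_n=(2^{-n},2^{1-n})$ and $h_n=2^{n/p}1_{I_n}$. These functions are disjoint and normalized, so they span an isometric copy of $\ell_p$; their images in $L_2$ lie in a Hilbert space, and $\ell_p$ and $\ell_2$ have no isomorphic infinite-dimensional subspaces. So the inclusion is s.s. on the closed span of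 $(h_n)$.

As an example of subprojectivity, $\ell_s$ is subprojective by fact (F4) below. A non-example is $L_1$, as we shall see in the last section. Here are the classical facts that the proof rests on.

* (F1) Khinchine's inequality. In particular, for $2\le p<\infty$ there is $K_p$ with $(\mathbb E|\sum\varepsilon_ia_i|^p)^{1/p}\le K_p(\sum|a_i|^2)^{1/2}$ for independent signs $\varepsilon_i$, and $(r_n)$ spans a copy of $\ell_2$ in every $L_p$, $1\le p<\infty$.
* (F2) Kadec–Pełczyński: for $2\le p<\infty$, every infinite-dimensional subspace of $L_p$ contains a subspace isomorphic to $\ell_2$ or $\ell_p$ and complemented in $L_p$. Moreover $\ell_2$ and $\ell_p$ are isomorphic to complemented subspaces of $L_p$.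
* (F3) A finite sum of operators that are s.s. on $W$ is s.s. on $W$. Hence if $T_1,\dots,T_k$ are s.s. on $W$, so is $(T_1,\dots,T_k)$.
* (F4) For $s\ne s'$ in $[1,\infty)$, $\ell_s$ and $\ell_{s'}$ have no isomorphic infinite-dimensional subspaces. Every infinite-dimensional subspace of $\ell_s$ contains a copy of $\ell_s$ complemented in $\ell_s$.
* (F5) Only for necessity in Theorem 2(1): $L_1$ and $L_\infty$ have the Dunford–Pettis property (weakly compact operators on the space map weakly convergent sequences to norm convergent ones), and $L_p$ contains $\ell_s$ isometrically for $1\le p<s<2$.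

For (F2), the concrete copies are worth seeing. If $p\ge2$, the orthogonal projection $P$ onto the span of the $r_n$ is bounded on $L_p$, since $\|Px\|_p\le K_p\|Px\|_2\le K_p\|x\|_2\le K_p\|x\|_p$. And $x\mapsto\sum_n\big(\int xh_n^{p-1}\big)h_n$ is a contractive projection of $L_p$ onto the span of the $h_n$, because $|\int xh_n^{p-1}|\le\|x1_{I_n}\|_p\|h_n^{p-1}\|_{p'}=\|x1_{I_n}\|_p$.

## A matrix criterion for complemented $\ell_s$

Every complemented copy that moves in both factors will come from one lemma: vectors with an upper $\ell_s$-estimate, functionals with an upper $\ell_{s'}$-estimate, and a nearly diagonal matrix of pairings.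

**Lemma 1.** Let $X$ be a Banach space, $1\le s<\infty$, $\frac1s+\frac1{s'}=1$, $z_n\in X$, $\varphi_n\in X^*$, $\delta>0$, such that

(i) $\|\sum a_nz_n\|\le C_1\|a\|_s$ for finitely supported $a$;

(ii) $\|\sum b_n\varphi_n\|\le C_2\|b\|_{s'}$ for finitely supported $b$;

(iii) $|\varphi_n(z_n)|\ge\delta$ for all $n$, and $\sum_{n\ne m}|\varphi_n(z_m)|\le\delta/2$.

Then the closed span of $\{z_n\}$ is isomorphic to $\ell_s$ and complemented in $X$.

**Proof.** By (i), $Ue_n=z_n$ defines a bounded operator $U:\ell_s\to X$. Put $\Phi z=(\varphi_n(z))_n$. For each $N$,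
$$\big\|(\varphi_n(z))_{n\le N}\big\|_s=\sup\Big\{\Big|\sum_{n\le N}b_n\varphi_n(z)\Big|:\|b\|_{s'}\le1\Big\}\le C_2\|z\|,$$
so $\Phi:X\to\ell_s$ is bounded; this includes $s=1$, $s'=\infty$. The operator $\Phi U$ on $\ell_s$ has the matrix $(\varphi_n(z_m))_{n,m}$. Write $\Phi U=D+R$ with $D$ the diagonal part. The diagonal entries are bounded by $C_1C_2$ and are at least $\delta$ in modulus, so $D$ is bounded and $\|D^{-1}\|\le1/\delta$. The operator $R$ is an absolutely convergent sum of one-entry matrices, so $\|R\|\le\sum_{n\ne m}|\varphi_n(z_m)|\le\delta/2$. Thus $\|D^{-1}R\|\le\frac12$ and $\Phi U=D(I+D^{-1}R)$ is invertible. Since $\Phi U$ is bounded below, so is $U$; hence $U$ is an isomorphism onto the closed subspace $U(\ell_s)=\overline{\operatorname{span}}\{z_n\}$. Finally $P=U(\Phi U)^{-1}\Phi$ maps into $U(\ell_s)$ and satisfies $PU=U$, so $P$ is a projection onto it. $\square$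

## Diagonals of $\ell_a\hat\otimes_\pi\ell_b$: all seven exponents occur

The simplest sequences in a tensor product of sequence spaces are $e_n\otimes e_1$, which reproduces $\ell_a$, and the diagonal.

**Lemma 2.** Let $2\le a,b<\infty$ and $\frac1s=\frac1a+\frac1b$. In $\ell_a\hat\otimes_\pi\ell_b$ the closed span of $z_n=e_n\otimes e_n$ is complemented and isomorphic to $\ell_s$, with $(z_n)$ equivalent to the unit vector basis.

**Proof.** Note that $s\ge1$. Let $\varphi_n(x\otimes y)=x_ny_n$. By Hölder, $\|(x_ny_n)_n\|_s\le\|x\|_a\|y\|_b$, so $(x,y)\mapsto(x_ny_n)_n$ induces a contraction $\ell_a\hat\otimes_\pi\ell_b\to\ell_s$ with coordinates $\varphi_n$. Hence $|\sum b_n\varphi_n(z)|\le\|b\|_{s'}\|z\|$, which is (ii) of Lemma 1.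

For (i) the point is to use fewer "rank-one boxes" than the triangle inequality would. Given finitely supported $c$, write $c_n=\alpha_n\gamma_n$ with $|\alpha_n|=|c_n|^{s/a}$ and $|\gamma_n|=|c_n|^{s/b}$. With independent signs $\varepsilon_n$, $\mathbb E\varepsilon_n\varepsilon_m=0$ for $n\ne m$, so
$$\sum c_n\,e_n\otimes e_n=\mathbb E\Big[\Big(\sum\varepsilon_n\alpha_ne_n\Big)\otimes\Big(\sum\varepsilon_n\gamma_ne_n\Big)\Big].$$
Every tensor under the expectation has norm $\|\alpha\|_a\|\gamma\|_b=\|c\|_s^{s/a}\|c\|_s^{s/b}=\|c\|_s$, so the left side has norm at most $\|c\|_s$. Finally $\varphi_n(z_m)$ is $1$ if $n=m$ and $0$ otherwise. Lemma 1 applies with $\delta=1$. $\square$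

**Existence of the complemented copies in Theorem 2(2).** First we transport tensor products of complemented subspaces. If $i_A:A\to X$, $i_B:B\to Y$ are inclusions and $P:X\to A$, $Q:Y\to B$ are projections, then $(P\otimes Q)(i_A\otimes i_B)$ is the identity of $A\hat\otimes_\pi B$. So $i_A\otimes i_B$ embeds $A\hat\otimes_\pi B$ isomorphically in $X\hat\otimes_\pi Y$, and $(i_A\otimes i_B)(P\otimes Q)$ is a projection onto the image. By (F2), $E_{p,q}$ contains complemented copies of $\ell_a\hat\otimes_\pi\ell_b$ for $a\in\{2,p\}$, $b\in\{2,q\}$. Taking one of the factors $A,B$ one-dimensional instead, we get complemented $\ell_2,\ell_p,\ell_q$. Lemma 2 gives complemented $\ell_s$ with $\frac1s=\frac1a+\frac1b$, that is, $s=1,\frac{2p}{p+2},\frac{2q}{q+2},\frac{pq}{p+q}$. So every $s\in\Lambda_{p,q}$ occurs complementably.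

## The Hilbert case: gliding humps in both coordinates

We turn to arbitrary subspaces, and start with $p=q=2$. One more tool is needed.

**Lemma 3.** (a) If $T_1,\dots,T_k$ are s.s. on an infinite-dimensional $W$ and $\varepsilon>0$, there is $z\in W$ with $\|z\|=1$ and $\|T_iz\|<\varepsilon$ for all $i$.

(b) If $T:X\to Y$ is an isomorphism on a subspace $W'\subset X$ and $V\subset T(W')$ is complemented in $Y$, then $(T|_{W'})^{-1}(V)$ is complemented in $X$ and isomorphic to $V$.

**Proof.** (a) By (F3), $(T_1,\dots,T_k)$ is s.s. on $W$, so it is not bounded below on $W$. (b) Let $Q$ be a projection of $Y$ onto $V$. The operator $(T|_{W'})^{-1}QT$ is bounded, maps $X$ into $(T|_{W'})^{-1}(V)$, and is the identity there. $\square$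

Part (a) supplies vectors on which many operators are small at once; part (b) lets us work in a simpler space whenever some operator into it fails to be s.s. on $W$. Identify $L_2$ with $\ell_2$. Let $R_k$ be the projection of $\ell_2$ onto its first $k$ coordinates, $R_0=0$. Since $R_k\otimes R_k$ and $I\otimes R_k$ are contractions that converge to the identity on elementary tensors, density gives $(R_k\otimes R_k)z\to z$ in $\ell_2\hat\otimes_\pi\ell_2$ and $(I\otimes R_k)z\to z$ in $L_p\hat\otimes_\pi\ell_2$.

**Proposition A.** Every infinite-dimensional $W\subset\ell_2\hat\otimes_\pi\ell_2=E_{2,2}$ contains a copy of $\ell_1$ or $\ell_2$ complemented in $E_{2,2}$.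

**Proof.**

**Step 1: dispose of the case in which finitely many rows or columns see $W$.** Suppose some $R_k\otimes I$ or $I\otimes R_k$ is an isomorphism on an infinite-dimensional $W'\subset W$. Its range, $\ell_2^k\hat\otimes_\pi\ell_2$ or $\ell_2\hat\otimes_\pi\ell_2^k$, is isomorphic to the Hilbert space $\ell_2$. So the image of $W'$ is complemented in the range and isomorphic to $\ell_2$. Lemma 3(b), with $Y$ the range, gives a complemented $\ell_2$ in $W$.

**Step 2: otherwise, build block-diagonal vectors.** Now all $R_k\otimes I$ and $I\otimes R_k$ are s.s. on $W$. Let $\varepsilon_n=2^{-n-4}$, $k_0=0$. By Lemma 3(a) choose inductively $z_n\in W$ with $\|z_n\|=1$ and $\|(R_{k_{n-1}}\otimes I)z_n\|,\|(I\otimes R_{k_{n-1}})z_n\|<\varepsilon_n$; then choose $k_n>k_{n-1}$ with $\|z_n-(R_{k_n}\otimes R_{k_n})z_n\|<\varepsilon_n$. Put $Q_n=R_{k_n}-R_{k_{n-1}}$. Since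
$$Q_n\otimes Q_n=R_{k_n}\otimes R_{k_n}-R_{k_{n-1}}\otimes R_{k_n}-R_{k_n}\otimes R_{k_{n-1}}+R_{k_{n-1}}\otimes R_{k_{n-1}},$$
and each of the last three terms has norm less than $\varepsilon_n$ at $z_n$, we get $\|z_n-(Q_n\otimes Q_n)z_n\|<4\varepsilon_n$.

**Step 3: choose functionals and check (ii) of Lemma 1 with $s=1$.** Let $\beta_n$ be a norm-one bilinear form with $\beta_n((Q_n\otimes Q_n)z_n)=\|(Q_n\otimes Q_n)z_n\|\ge1-4\varepsilon_n\ge\frac12$, and let $\varphi_n(z)=\beta_n((Q_n\otimes Q_n)z)$. The $Q_n$ are mutually orthogonal projections, so by Cauchy–Schwarz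
$$\Big|\sum b_n\beta_n(Q_nx,Q_ny)\Big|\le\|b\|_\infty\sum\|Q_nx\|\|Q_ny\|\le\|b\|_\infty\|x\|\|y\|.$$
This is (ii) with $C_2=1$. Condition (i) for $s=1$ is the triangle inequality.

**Step 4: check (iii).** We have $|\varphi_n(z_n)|\ge\frac12$. For $n\ne m$, $Q_nQ_m=0$ gives $\varphi_n(z_m)=\varphi_n(z_m-(Q_m\otimes Q_m)z_m)$. For fixed $m$, applying (ii) with suitable unimodular $b_n$ to finite sums gives $\sum_{n\ne m}|\varphi_n(z_m)|\le4\varepsilon_m$. The total over $m$ is at most $\sum_m4\varepsilon_m=\frac14$. Lemma 1 with $\delta=\frac12$, $s=1$ gives a complemented $\ell_1$ in $W$. $\square$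

Step 3 used $\big(\sum\|Q_nx\|^2\big)^{1/2}\le\|x\|$. For $L_p$ with $p>2$ this is lost already for the disjoint pieces $Q_nx=1_{I_n}x$: with $x=\sum_{n\le N}h_n$ one has $\|x\|_p=N^{1/p}$, while $\big(\sum_n\|Q_nx\|_p^2\big)^{1/2}=N^{1/2}$. So the $\ell_1$-estimate cannot be copied, and Lemma 2 tells us it should not be: a sequence such as $h_n\otimes h_n$ does not span $\ell_1$.

## Two ways of imitating Kadec–Pełczyński that break

For one space $L_p$, $p>2$, the natural plan for a subspace $W$ is a dichotomy. Either the inclusion $L_p\to L_2$ is an isomorphism on some infinite-dimensional subspace of $W$, and we are in a Hilbert space; or there are normalized $x_n\in W$ with $\|x_n\|_2\to0$, which must be concentrated where $|x_n|$ is large, on small sets, and can be made almost disjoint by cutting. Let us try to do the same with a tensor $z\in E_{p,q}$.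

**Cutting the kernel.** One would regard $z$ as a function of two variables and cut it to sets $S\subset(0,1)^2$ such as $\{|z|>M\}$. For product sets this is harmless: $M_{1_A}\otimes M_{1_B}$ is a contraction. For general $S$ it is not, and no uniform bound exists. Let $n=2^k$, split $(0,1)$ into intervals $T_1,\dots,T_n$ of length $1/n$, and put $u_i=\sqrt n\,1_{T_i}$, which are orthonormal in $L_2$. Let $H$ be an $n\times n$ matrix of signs with $HH^{T}=nI$; such matrices arise from $(1)$ by iterating
$$H\mapsto\begin{pmatrix}H&H\\H&-H\end{pmatrix}.$$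
The constant kernel is
$$1\otimes1=\frac1n\sum_{i,j}u_i\otimes u_j,\qquad\|1\otimes 1\|_{E_{p,q}}=1.$$
Multiply it by the sign $H_{ij}$ on $T_i\times T_j$ to obtain $z'=\frac1n\sum H_{ij}\,u_i\otimes u_j$. The bilinear form $\beta(x,y)=n^{-1/2}\sum_{i,j}H_{ij}\big(\int xu_i\big)\big(\int yu_j\big)$ has norm at most $1$ on $L_2\times L_2$, hence on $L_p\times L_q$, because $n^{-1/2}H$ is an orthogonal matrix. And $\beta(z')=n^{-1/2}\cdot\frac1n\cdot n^2=\sqrt n$. So $\|z'\|\ge\sqrt n$. If $S$ is the set where the sign is $+1$, then $z'=2\cdot1_S(1\otimes1)-1\otimes1$, so $\|1_S(1\otimes1)\|\ge(\sqrt n-1)/2$. Thus only cuts in one variable at a time are available, and the level sets of a kernel are not products.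

**Using the single inclusion into $E_{2,2}$.** Suppose we only test with $J:E_{p,q}\to E_{2,2}$. Where $J$ is not s.s., Proposition A finishes. If $J$ is s.s. on $W$, one hopes for concentration in both variables. Take $p,q>2$, $h_n=2^{n/q}1_{I_n}\in L_q$ and $z_n=r_n\otimes h_n$. Then $\|Jz_n\|=\|r_n\|_2\|h_n\|_2=2^{-n(\frac12-\frac1q)}$ is summable. The closed span $W$ of $(z_n)$ is, by Lemma 2 and the transport above with $a=2$, $b=q$, a copy of $\ell_s$ with $\frac1s=\frac12+\frac1q$; coefficients are bounded by a multiple of the norm, so $J|_W$ is a norm limit of finite-rank operators. Hence $J|_W$ is compact, so s.s. on $W$. Yet there is no concentration at all in the first variable, where $|r_n|=1$. The inclusion $E_{p,q}\to E_{2,q}$, on the other hand, is an isomorphism on $W$, since $r_n\otimes h_n$ is equivalent to the same $\ell_s$-basis in $E_{2,q}$. So $J$ alone cannot decide what happens; we have to weaken one factor at a time, and pass through the intermediate spaces $E_{p,2}$ and $E_{2,q}$.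

The second obstacle shows the order of the proof: first $E_{2,2}$, then $E_{p,2}$, then $E_{p,q}$. The first obstacle needs a new device: instead of cutting $z$, cut the functions that *measure* $z$. In one variable, $\|x\|_p^2=\||x|^2\|_{p/2}=\max_w\int w|x|^2$ over nonnegative $w$ in the unit ball of $L_{(p/2)'}$, so
$$\|x\|_p=\max_f\|fx\|_2,\qquad f=w^{1/2}.$$
The function $f$ is a *density*, and it can be cut at any level with no reference to $x$. The next section proves the analogue for $E_{p,q}$ with one density in each variable.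

## The norm of $E_{p,q}$ through a pair of densities

For $2\le p<\infty$ let $t_p\in(2,\infty]$ be given by $\frac1{t_p}=\frac12-\frac1p$. For $f\in L_{t_p}$ the multiplication $M_f:L_p\to L_2$ has norm at most $\|f\|_{t_p}$, by Hölder. Let $B_t^+=\{f\in L_t:f\ge0,\ \|f\|_t\le1\}$. For $f\in L_{t_p}$, $g\in L_{t_q}$, $z\in E_{p,q}$ put
$$N(f,g;z)=\|(M_f\otimes M_g)z\|_{E_{2,2}}\le\|f\|_{t_p}\|g\|_{t_q}\|z\|.\tag{1}$$
This is subadditive in each of $f,g,z$. It is also monotone:
$$|f_1|\le|f_2|\ \Rightarrow\ N(f_1,g;z)\le N(f_2,g;z),\tag{2}$$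
because $M_{f_1}=M_hM_{f_2}$ with $h=f_1/f_2$ ($h=0$ where $f_2=0$) and $M_h$ is a contraction on $L_2$; the same holds in $g$. Let
$$J_1:E_{p,q}\to E_{p,2},\qquad J_2:E_{p,q}\to E_{2,q},\qquad J:E_{p,q}\to E_{2,2}$$
be induced by $L_q\subset L_2$, by $L_p\subset L_2$, and by both. For $M>0$, $f\in B^+_{t_p}$, $g\in B^+_{t_q}$,
$$\begin{aligned}g\le M&\ \Rightarrow\ N(f,g;z)\le M\,N(f,1;z)\le M\|J_1z\|,\\ f\le M&\ \Rightarrow\ N(f,g;z)\le M\,N(1,g;z)\le M\|J_2z\|.\end{aligned}\tag{3}$$
Indeed $N(f,1;z)=\|(M_f\otimes I)J_1z\|\le\|f\|_{t_p}\|J_1z\|$, and similarly for the second line. So a bounded density does not see $z$ if $J_1z$ or $J_2z$ is small.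

**Lemma 4.** Let $2\le p,q<\infty$ and let $X\subset L_p$, $Y\subset L_q$ be subspaces. There is $C=C(p,q)\ge1$ such that for every bounded bilinear form $B$ on $X\times Y$ there are $f\in B^+_{t_p}$, $g\in B^+_{t_q}$ and a bilinear form $\beta$ on $L_2\times L_2$ with $\|\beta\|\le C\|B\|$ and $B(x,y)=\beta(fx,gy)$ for $x\in X$, $y\in Y$. Consequently

(a) the natural map $X\hat\otimes_\pi Y\to E_{p,q}$ is an isomorphic embedding;

(b) for all $z\in E_{p,q}$,
$$\|z\|\le C\sup\{N(f,g;z):f\in B^+_{t_p},\ g\in B^+_{t_q}\}.\tag{4}$$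

Before the proof, a check of (b) on $z=x\otimes y$: there $N(f,g;z)=\|fx\|_2\|gy\|_2$ and the supremum is exactly $\|x\|_p\|y\|_q=\|z\|$.

**Proof.**

**Step 1: an inequality for finite families, from Khinchine.** Let $x_i\in X$, $y_i\in Y$ ($i\le k$), and let $|\theta_i|=1$ satisfy $\theta_iB(x_i,y_i)=|B(x_i,y_i)|$. With independent signs $\varepsilon_i$, the relation $\mathbb E\varepsilon_i\varepsilon_j=0$ for $i\ne j$ and Cauchy–Schwarz give
$$\sum|B(x_i,y_i)|=\mathbb E\,B\Big(\sum\varepsilon_ix_i,\sum\varepsilon_i\theta_iy_i\Big)\le\|B\|\Big(\mathbb E\big\|\sum\varepsilon_ix_i\big\|_p^2\Big)^{1/2}\Big(\mathbb E\big\|\sum\varepsilon_i\theta_iy_i\big\|_q^2\Big)^{1/2}.$$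
Since $p\ge2$, Jensen, Fubini and (F1) give
$$\Big(\mathbb E\big\|\sum\varepsilon_ix_i\big\|_p^2\Big)^{1/2}\le\Big(\int\mathbb E\big|\sum\varepsilon_ix_i(\omega)\big|^p\,d\omega\Big)^{1/p}\le K_p\big\|\sum|x_i|^2\big\|_{p/2}^{1/2},$$
and likewise for the $\theta_iy_i$, whose moduli are $|y_i|$. Hence, with $C=C(p,q)\ge1$ and by the inequality of the means,
$$\sum|B(x_i,y_i)|\le C\|B\|\,\big\|\sum|x_i|^2\big\|_{p/2}^{1/2}\big\|\sum|y_i|^2\big\|_{q/2}^{1/2}\le\frac{C\|B\|}2\Big(\big\|\sum|x_i|^2\big\|_{p/2}+\big\|\sum|y_i|^2\big\|_{q/2}\Big).\tag{5}$$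

**Step 2: one pair of weights for all families, by Hahn–Banach.** Let $K=B^+_{(p/2)'}\times B^+_{(q/2)'}$. This is convex and weak*-compact, as a subset of the dual of the real space $L_{p/2}\oplus L_{q/2}$. Let $\mathcal F\subset C_{\mathbb R}(K)$ be the set of all functions
$$F(w,v)=\frac{C\|B\|}2\Big(\int w\sum|x_i|^2+\int v\sum|y_i|^2\Big)-\sum|B(x_i,y_i)|$$
obtained from finite families. Each $F$ is a constant plus the restriction of a weak*-continuous real-linear functional. The set $\mathcal F$ is a convex cone: for sums concatenate the families, for a multiple $\lambda F$ replace $(x_i,y_i)$ by $(\sqrt\lambda x_i,\sqrt\lambda y_i)$. Since $\max_{w\in B^+_{(p/2)'}}\int wh=\|h\|_{p/2}$ for $0\le h\in L_{p/2}$, and similarly for $q$, (5) says that $\max_KF\ge0$ for each $F\in\mathcal F$. So $\mathcal F$ is disjoint from the open convex cone of strictly negative functions. By Hahn–Banach there is a nonzero real measure $\mu$ on $K$ with $\int G\,d\mu\le0\le\int F\,d\mu$ for all $G<0$ and $F\in\mathcal F$ (the separating constant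 is $0$ because both sets are cones). The first inequality shows $\mu\ge0$, and we normalize $\mu$ to a probability. Let $(w,v)\in K$ be its barycenter. As $F$ is affine and continuous, $F(w,v)=\int F\,d\mu\ge0$ for all $F\in\mathcal F$. For families of one pair this reads
$$|B(x,y)|\le\frac{C\|B\|}2\Big(\int w|x|^2+\int v|y|^2\Big).$$

**Step 3: from weights to densities.** Replace $(x,y)$ by $(\lambda x,\lambda^{-1}y)$ and take the infimum over $\lambda>0$:
$$|B(x,y)|\le C\|B\|\,\|fx\|_2\|gy\|_2,\qquad f=w^{1/2}\in B^+_{t_p},\quad g=v^{1/2}\in B^+_{t_q},$$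
because $2(p/2)'=t_p$ and $2(q/2)'=t_q$. Hence $B(x,y)$ depends only on $(fx,gy)$, and $\beta(fx,gy):=B(x,y)$ is a well-defined bilinear form on $fX\times gY\subset L_2\times L_2$, bounded by $C\|B\|$. Extend it to the closures by continuity, and then to $L_2\times L_2$ by composing with the orthogonal projections onto the closures.

**Step 4: the consequences.** (a) The form $\tilde B(x,y)=\beta(fx,gy)$ is defined on $L_p\times L_q$, extends $B$, and has $\|\tilde B\|\le C\|B\|$. So for $z\in X\hat\otimes_\pi Y$ we have $|B(z)|=|\tilde B(z)|\le C\|B\|\,\|z\|_{E_{p,q}}$; the supremum over $\|B\|\le1$ gives $\|z\|_{X\hat\otimes_\pi Y}\le C\|z\|_{E_{p,q}}$. The reverse estimate, with constant $1$, is clear. (b) Take $X=L_p$, $Y=L_q$, $\|B\|\le1$. Then $|B(z)|=|\beta((M_f\otimes M_g)z)|\le C\,N(f,g;z)$, and we take the supremum over $B$. $\square$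

**Lemma 5.** For $z\in E_{p,q}$, $2\le p,q<\infty$, as $\delta\to0$:
$$\sup_{|A|\le\delta}\|(M_{1_A}\otimes I)z\|\to0,\qquad\sup_{|A|\le\delta}\|(I\otimes M_{1_A})z\|\to0.$$
The first limit also holds in $L_p\hat\otimes_\pi\ell_2$.

**Proof.** The operators are contractions, so the set of $z$ with the stated property is a closed linear subspace, and it suffices to check elementary tensors. There $\|(M_{1_A}\otimes I)(x\otimes y)\|=\|1_Ax\|_p\|y\|$, and $\sup_{|A|\le\delta}\|1_Ax\|_p\to0$ since $p<\infty$. The second limit is similar. $\square$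

Both ends of a density are now under control for a vector $z$: by (3) its low levels contribute little if $J_1z$ or $J_2z$ is small, and by Lemma 5 its very high levels contribute little because they live on a small set. What matters is a middle band of levels. If the bands of successive $z_n$ are disjoint, a single density must share its budget $\int f^t\le1$ among the $z_n$, and this sharing produces the exponent $s$.

## One Hilbert factor: $L_p\hat\otimes_\pi\ell_2$ with $p>2$

**Proposition B.** Let $2<p<\infty$. Every infinite-dimensional $W\subset E_{p,2}=L_p\hat\otimes_\pi\ell_2$ contains a copy of $\ell_s$ complemented in $E_{p,2}$, for some $s\in\{1,2,p,\frac{2p}{p+2}\}$.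

**Proof.**

**Step 1: remove the cases that reduce to known spaces.** If $J:E_{p,2}\to E_{2,2}$ is not s.s. on $W$, it is an isomorphism on some infinite-dimensional $W'\subset W$; Proposition A applied to $J(W')$ and Lemma 3(b) give a complemented $\ell_1$ or $\ell_2$. If some $I\otimes R_k$ is not s.s. on $W$, argue in the same way in its range $L_p\hat\otimes_\pi\ell_2^k$, which is isomorphic to a finite direct sum of copies of $L_p$, hence to $L_p$ (split $(0,1)$ into $k$ intervals). There (F2) and Lemma 3(b) give a complemented $\ell_2$ or $\ell_p$. From now on $J$ and all $I\otimes R_k$ are s.s. on $W$.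

**Step 2: the one-density norm formula.** Let $t=t_p<\infty$ and $\frac1s=\frac12+\frac1p$, so that $s'=t$. Write $N(f;z)=\|(M_f\otimes I)z\|_{E_{2,2}}$. In (4) with $q=2$ we have $t_q=\infty$, so $g\le1$ and (2) gives $N(f,g;z)\le N(f,1;z)$. Hence
$$\|z\|\le C\sup_{f\in B_t^+}N(f;z).\tag{6}$$
The function structure of the second factor has disappeared, so we may indeed regard it as $\ell_2$.

**Step 3: choose vectors, densities and levels.** Put $\varepsilon=\frac1{20C}$, $\varepsilon_n=\varepsilon4^{-n}$, $M_1=1$, $k_0=0$. Inductively, given $M_n$ and $k_{n-1}$, choose: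

* $z_n\in W$ with $\|z_n\|=1$, $M_n\|Jz_n\|<\varepsilon_n$, $\|(I\otimes R_{k_{n-1}})z_n\|<\varepsilon_n$ (Lemma 3(a));
* $f_n\in B_t^+$ with $N(f_n;z_n)\ge\frac1{2C}$ (by (6));
* $k_n>k_{n-1}$ with $\|z_n-(I\otimes R_{k_n})z_n\|<\varepsilon_n$;
* $\delta_n>0$ such that $|A|\le\delta_n$ implies $\|(M_{1_A}\otimes I)z_i\|<\varepsilon_n$ for $i\le n$ (Lemma 5);
* $M_{n+1}>M_n$ with $M_{n+1}^{-t}\le2^{-n}\min_{i\le n}\delta_i$.

**Step 4: only the band between $M_n$ and $M_{n+1}$ matters for $z_n$.** For $f\in B_t^+$ we have $|\{f>M\}|\le M^{-t}$. Put $A_n(f)=\{M_n<f\le M_{n+1}\}$; for fixed $f$ these sets are disjoint. Split $f$ at the levels $M_n$ and $M_{n+1}$. By (2) the low part contributes at most $M_nN(1;z_n)=M_n\|Jz_n\|<\varepsilon_n$. Since $M_{f1_A}=M_fM_{1_A}$, the high part contributes at most $\|(M_{1_{\{f>M_{n+1}\}}}\otimes I)z_n\|<\varepsilon_n$, as $M_{n+1}^{-t}\le\delta_n$. Hence, for every $f\in B_t^+$,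
$$N(f;z_n)\le N(f1_{A_n(f)};z_n)+2\varepsilon_n.\tag{7}$$

**Step 5: the upper estimate (i) of Lemma 1.** By (7), (1), Hölder with $s'=t$, and $\sum_n\|f1_{A_n(f)}\|_t^t\le1$,
$$N\Big(f;\sum a_nz_n\Big)\le\sum|a_n|\big(\|f1_{A_n(f)}\|_t+2\varepsilon_n\big)\le\Big(1+2\sum\varepsilon_n\Big)\|a\|_s.$$
By (6), $\|\sum a_nz_n\|\le C(1+2\sum\varepsilon_n)\|a\|_s$.

**Step 6: make the norming densities disjoint.** The sets $A'_n=A_n(f_n)$ come from different densities, so they may overlap; but $|A'_n|\le M_n^{-t}$. Let $D_n=A'_n\setminus\bigcup_{m>n}A'_m$. The $D_n$ are disjoint, and the set removed from $A_n'$ has measure at most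
$$\sum_{m>n}M_m^{-t}\le\delta_n\sum_{m>n}2^{-(m-1)}=\delta_n2^{1-n}\le\delta_n.$$
So removing it costs at most $\varepsilon_n$, and (7) gives, for $F_n:=f_n1_{D_n}$, $N(F_n;z_n)\ge\frac1{2C}-3\varepsilon_n$. Put $Q_n=R_{k_n}-R_{k_{n-1}}$. Then $\|z_n-(I\otimes Q_n)z_n\|<2\varepsilon_n$, hence
$$\|(M_{F_n}\otimes Q_n)z_n\|\ge\frac1{2C}-5\varepsilon_n\ge\frac1{4C}.$$

**Step 7: functionals and the dual estimate (ii).** Let $\beta_n$ be a norm-one bilinear form on $L_2\times\ell_2$ norming $(M_{F_n}\otimes Q_n)z_n$, and let $\varphi_n(z)=\beta_n((M_{F_n}\otimes Q_n)z)$; note $\|\varphi_n\|\le1$. By Cauchy–Schwarz, disjointness of the supports of the $F_n$ and orthogonality of the $Q_n$,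
$$\begin{aligned}\Big|\sum b_n\beta_n(F_nx,Q_ny)\Big|&\le\sum|b_n|\|F_nx\|_2\|Q_ny\|\le\Big\|\sum|b_n|F_nx\Big\|_2\|y\|\\&\le\Big\|\sum|b_n|F_n\Big\|_t\|x\|_p\|y\|\le\|b\|_t\|x\|_p\|y\|.\end{aligned}$$
The last inequality is $\|\sum|b_n|F_n\|_t^t=\sum|b_n|^t\|F_n\|_t^t\le\|b\|_t^t$. As $t=s'$, this is (ii).

**Step 8: the matrix is nearly diagonal, (iii).** We have $|\varphi_n(z_n)|\ge\delta:=\frac1{4C}$. If $n<m$, then $Q_nQ_m=0$, so $\varphi_n(z_m)=\varphi_n(z_m-(I\otimes Q_m)z_m)$ and $|\varphi_n(z_m)|\le2\varepsilon_m$. If $n>m$, then $|D_n|\le M_n^{-t}\le\delta_{n-1}$ and $m\le n-1$; since $F_n=F_n1_{D_n}$, $|\varphi_n(z_m)|\le\|(M_{1_{D_n}}\otimes I)z_m\|<\varepsilon_{n-1}$. Using $\sum_nn4^{-n}=\frac49$,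
$$\sum_{n\ne m}|\varphi_n(z_m)|\le\sum_m2(m-1)\varepsilon_m+\sum_{n\ge2}(n-1)\varepsilon_{n-1}\le3\sum_nn\varepsilon_n=\frac43\varepsilon=\frac1{15C}\le\frac1{8C}=\frac\delta2.$$

Lemma 1 yields a complemented copy of $\ell_s$, $s=\frac{2p}{p+2}$, inside $W$. $\square$

Step 5 explains the exponent. The target norm is that of a Hilbert tensor square, where nothing better than the triangle inequality is available; all the gain comes from the budget $\sum\|f1_{A_n(f)}\|_t^t\le1$. With two densities there are two budgets.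

## Two densities: proof of Theorem 1

**Step 1: remove the cases that reduce to one Hilbert factor.** The case $p=q=2$ is Proposition A. If exactly one of $p,q$ equals $2$, use Proposition B and the symmetry $E_{2,q}\cong E_{q,2}$; its four exponents belong to $\Lambda_{p,q}$. So let $p,q>2$ and let $W\subset E_{p,q}$ be infinite-dimensional. If $J_1$ is not s.s. on $W$, it is an isomorphism on some infinite-dimensional $W'\subset W$; Proposition B applied to $J_1(W')\subset E_{p,2}$ and Lemma 3(b) give a copy of $\ell_s$ in $W$, complemented in $E_{p,q}$, with $s\in\{1,2,p,\frac{2p}{p+2}\}$. If $J_2$ is not s.s. on $W$, do the same in $E_{2,q}\cong E_{q,2}$. From now on $J_1$ and $J_2$ are s.s. on $W$.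

**Step 2: choose vectors, pairs of densities and levels.** Let $t=t_p<\infty$, $u=t_q<\infty$, and $\frac1s=\frac1p+\frac1q<1$. Then
$$\frac1{s'}=1-\frac1p-\frac1q=\frac1t+\frac1u .$$
Let $C$ be as in (4), $\varepsilon=\frac1{20C}$, $\varepsilon_n=\varepsilon4^{-n}$, $M_1=1$. Inductively, given $M_n$, choose:

* $z_n\in W$, $\|z_n\|=1$, with $M_n\|J_1z_n\|<\varepsilon_n$ and $M_n\|J_2z_n\|<\varepsilon_n$ (Lemma 3(a));
* $f_n\in B_t^+$, $g_n\in B_u^+$ with $N(f_n,g_n;z_n)\ge\frac1{2C}$ (by (4));
* $\delta_n>0$ such that $|A|\le\delta_n$ implies $\|(M_{1_A}\otimes I)z_i\|<\varepsilon_n$ and $\|(I\otimes M_{1_A})z_i\|<\varepsilon_n$ for $i\le n$ (Lemma 5);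
* $M_{n+1}>M_n$ with $\max(M_{n+1}^{-t},M_{n+1}^{-u})\le2^{-n}\min_{i\le n}\delta_i$.

**Step 3: reduce each density to its band.** For $f\in B_t^+$, $g\in B_u^+$ let $A_n(f)=\{M_n<f\le M_{n+1}\}$ and $A_n(g)=\{M_n<g\le M_{n+1}\}$. Split $f$ at the levels $M_n,M_{n+1}$. By (3) the low part contributes at most $M_n\|J_2z_n\|<\varepsilon_n$. The high part contributes at most $\|(M_{1_{\{f>M_{n+1}\}}}\otimes I)z_n\|<\varepsilon_n$, since $|\{f>M_{n+1}\}|\le M_{n+1}^{-t}\le\delta_n$. Now keep $f1_{A_n(f)}\in B_t^+$ in the first place and split $g$. By (3) the low part contributes at most $M_n\|J_1z_n\|<\varepsilon_n$, and the high part at most $\|(I\otimes M_{1_{\{g>M_{n+1}\}}})z_n\|<\varepsilon_n$, since $|\{g>M_{n+1}\}|\le M_{n+1}^{-u}\le\delta_n$. Thus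
$$N(f,g;z_n)\le4\varepsilon_n+N(f1_{A_n(f)},g1_{A_n(g)};z_n).\tag{8}$$
Here both inclusions are needed: $J_2$ for the low levels of $f$ and $J_1$ for those of $g$.

**Step 4: the upper estimate (i).** By (8), (1) and Hölder with the three exponents $\frac1s+\frac1t+\frac1u=1$, using $\sum_n\|f1_{A_n(f)}\|_t^t\le1$ and $\sum_n\|g1_{A_n(g)}\|_u^u\le1$,
$$N\Big(f,g;\sum a_nz_n\Big)\le\sum|a_n|\big(4\varepsilon_n+\|f1_{A_n(f)}\|_t\|g1_{A_n(g)}\|_u\big)\le\Big(1+4\sum\varepsilon_n\Big)\|a\|_s.$$
By (4), $\|\sum a_nz_n\|\le C(1+4\sum\varepsilon_n)\|a\|_s$.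

**Step 5: make the norming densities disjoint in each variable.** Put $A'_n=A_n(f_n)$, $A''_n=A_n(g_n)$,
$$D_n=A'_n\setminus\bigcup_{m>n}A'_m,\qquad H_n=A''_n\setminus\bigcup_{m>n}A''_m,\qquad F_n=f_n1_{D_n},\qquad G_n=g_n1_{H_n}.$$
The $D_n$ are disjoint, and so are the $H_n$. The removed sets have measure at most $\sum_{m>n}M_m^{-t}\le\delta_n2^{1-n}\le\delta_n$ and $\sum_{m>n}M_m^{-u}\le\delta_n2^{1-n}\le\delta_n$ respectively, so each removal, one after the other, costs at most $\varepsilon_n$. By (8),
$$N(F_n,G_n;z_n)\ge\frac1{2C}-6\varepsilon_n\ge\frac1{4C}.$$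

**Step 6: functionals and the dual estimate (ii).** Let $\beta_n$ be a norm-one bilinear form on $L_2\times L_2$ norming $(M_{F_n}\otimes M_{G_n})z_n$, and let $\varphi_n(z)=\beta_n((M_{F_n}\otimes M_{G_n})z)$. For finitely supported $b$ put $\alpha_n=|b_n|^{s'/t}$ and $\gamma_n=|b_n|^{s'/u}$, so that $\alpha_n\gamma_n=|b_n|$. Then
$$\begin{aligned}\Big|\sum b_n\beta_n(F_nx,G_ny)\Big|&\le\sum\alpha_n\|F_nx\|_2\,\gamma_n\|G_ny\|_2\le\Big\|\sum\alpha_nF_nx\Big\|_2\Big\|\sum\gamma_nG_ny\Big\|_2\\&\le\|\alpha\|_t\|\gamma\|_u\|x\|_p\|y\|_q=\|b\|_{s'}\|x\|_p\|y\|_q.\end{aligned}$$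
We used Cauchy–Schwarz and disjointness, then $\|\sum\alpha_nF_n\|_t\le\|\alpha\|_t$ and $\|\sum\gamma_nG_n\|_u\le\|\gamma\|_u$ (again disjointness), and at the end $\|\alpha\|_t=\|b\|_{s'}^{s'/t}$, $\|\gamma\|_u=\|b\|_{s'}^{s'/u}$.

**Step 7: the matrix is nearly diagonal, (iii).** We have $|\varphi_n(z_n)|\ge\delta:=\frac1{4C}$. If $n<m$, there are no projections $Q_n$ to help, but the truncation does: $F_n\le M_{n+1}\le M_m$, so by (3)
$$|\varphi_n(z_m)|\le N(F_n,G_n;z_m)\le M_m\|J_2z_m\|<\varepsilon_m.$$
If $n>m$, then $|D_n|\le M_n^{-t}\le\delta_{n-1}$ and $m\le n-1$, so $|\varphi_n(z_m)|\le\|(M_{1_{D_n}}\otimes I)z_m\|<\varepsilon_{n-1}$. Hence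
$$\sum_{n\ne m}|\varphi_n(z_m)|\le2\sum_nn\varepsilon_n=\frac89\varepsilon\le\frac1{8C}=\frac\delta2.$$

By Lemma 1, $W$ contains a copy of $\ell_s$, $s=\frac{pq}{p+q}$, complemented in $E_{p,q}$. This proves Theorem 1. $\square$

## Subspaces, the exact list of exponents, and the range $2\le p,q<\infty$

**Subprojectivity passes to subspaces.** Let $Z$ be a subspace of a subprojective space $X$ and $W\subset Z$ infinite-dimensional. Then $W$ contains an infinite-dimensional $V$ that is the range of a projection $P$ on $X$, and $P|_Z$ is a projection of $Z$ onto $V$.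

**Proof of Theorem 2(3).** Isomorphisms of $X$ onto $X_1\subset L_p$ and of $Y$ onto $Y_1\subset L_q$ induce $X\hat\otimes_\pi Y\cong X_1\hat\otimes_\pi Y_1$. The latter embeds in $E_{p,q}$ by Lemma 4(a). By Theorem 1 and the preceding paragraph, $X\hat\otimes_\pi Y$ is subprojective. $\square$

**Proof of Theorem 2(2).** That each $s\in\Lambda_{p,q}$ occurs complementably was shown after Lemma 2. Conversely, let $\ell_s$ embed in $E_{p,q}$. By Theorem 1 the image contains a copy of $\ell_{s_0}$ with $s_0\in\Lambda_{p,q}$. So $\ell_s$ and $\ell_{s_0}$ have isomorphic infinite-dimensional subspaces, and (F4) gives $s=s_0$. $\square$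

**Proof of Theorem 2(1).** Sufficiency is Theorem 1. For necessity, $x\mapsto x\otimes1$ embeds $L_p$ isometrically into $L_p\hat\otimes_\pi L_q$, and similarly for $L_q$. Since subprojectivity passes to subspaces, it suffices to show that $L_p$ is not subprojective for $p\in[1,2)\cup\{\infty\}$.

**Step 1: the end points $p\in\{1,\infty\}$, by the Dunford–Pettis property.** Here $L_p$ contains a copy $H$ of $\ell_2$: in $L_1$ the Rademacher functions span one, and $L_\infty$ contains $\ell_\infty$, which contains every separable space. Suppose an infinite-dimensional $G\subset H$ were complemented in $L_p$. The Dunford–Pettis property passes to complemented subspaces (compose weakly compact operators on $G$ with the projection), so $G$ would have it. But $G$ is reflexive, so its identity is weakly compact, and it would turn weakly convergent sequences into norm convergent ones. Every bounded sequence in $G$ has a weakly convergent subsequence, so the unit ball of $G$ would be compact, which is impossible in infinite dimensions.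

**Step 2: $1<p<2$, by duality.** Choose $p<s<2$ and let $H\subset L_p$ be a copy of $\ell_s$, by (F5). Suppose an infinite-dimensional $G\subset H$ were complemented in $L_p$. By (F4), $G$ contains a copy $V$ of $\ell_s$ complemented in $H$, hence in $G$, hence in $L_p$. The adjoint of a projection of $L_p$ onto $V$ embeds $V^*\cong\ell_{s'}$ in $L_{p'}$, and $2<s'<p'<\infty$. By (F2) this copy would contain $\ell_2$ or $\ell_{p'}$, which contradicts (F4) because $s'\ne2$ and $s'\ne p'$. $\square$
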